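\title{The Mazur intersection property without points of differentiability}

\begin{abstract}
A Banach space has the Mazur intersection property if every bounded closed convex set is an intersection of closed balls. A norm that is Fr\'echet differentiable away from the origin has this property. We show that the property does not force a single point of Fr\'echet, or even G\^ateaux, differentiability. If the norm of $Y$ is nowhere Fr\'echet differentiable, then for a suitable set $\Gamma$ it extends to an equivalent norm on $Y\oplus c_0(\Gamma)$ that has the Mazur intersection property and is again nowhere Fr\'echet differentiable. It follows that every Banach space is isometric to a $1$-complemented subspace of a space with the property whose norm is nowhere G\^ateaux differentiable, and that $Y$ fails to be an Asplund space exactly when some $Y\oplus c_0(\Gamma)$ has an equivalent nowhere Fr\'echet differentiable norm with the property. A norm with the property is, however, never rough.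
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are real. In a Banach space $(X,\|\cdot\|)$ we write $B(x,\rho)$ for the closed ball with center $x$ and radius $\rho>0$, and $B_{X^*}$, $S_{X^*}$ for the closed unit ball and the unit sphere of the dual space. A space $X\neq\{0\}$ has the \emph{Mazur intersection property} (MIP) if every bounded closed convex set $C\subset X$ is an intersection of closed balls. The norm is \emph{Fr\'echet differentiable} at $x_0\in X$ if there is $f_0\in X^*$ with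
\[
\bigl|\,\|x_0+h\|-\|x_0\|-f_0(h)\,\bigr|=o(\|h\|)\qquad(h\to0),
\]
and \emph{G\^ateaux differentiable} at $x_0$ if there is $f_0\in X^*$ such that $(\|x_0+sh\|-\|x_0\|)/s\to f_0(h)$ as $s\to0$ for each fixed $h\in X$. The first condition implies the second.

By the Hahn--Banach theorem every closed convex set is an intersection of closed half-spaces. The MIP asks that, for bounded sets, balls can do the work of half-spaces. This depends on the shape of the balls. In the plane with the maximum norm the balls are squares with sides parallel to the axes; a ball that contains $(-1,-1)$ and $(1,1)$ contains $(1,-1)$, so the segment between the first two points is not an intersection of balls.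

A ball imitates a half-space when it is large. Fix $w\neq0$ and $\alpha>0$, and let $\lambda$ be large. The ball $B(\lambda w,\lambda\|w\|-\alpha)$ misses the origin, and it contains a point $c$ exactly when
\[
\lambda\bigl(\|w-c/\lambda\|-\|w\|\bigr)\le-\alpha .
\]
If the norm is Fr\'echet differentiable at $w$ with derivative $f_0$, the left side tends to $-f_0(c)$ as $\lambda\to\infty$, uniformly for $c$ in a bounded set. On bounded regions the ball then looks like the half-space $\{f_0\ge\alpha\}$. This is the mechanism behind the known result that a norm which is Fr\'echet differentiable at every nonzero point has the MIP (see Remark~\ref{rem:known}). Since uniformity of the limit on bounded sets is exactly what Fr\'echet differentiability at $w$ means, one would guess that the MIP cannot hold without some differentiability. This is the question, which we take from \cite{problem}.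

\medskip
\noindent\textbf{Question.} \emph{If $(X,\|\cdot\|)$ has the MIP, must $\|\cdot\|$ be Fr\'echet differentiable at some point $x_0\neq0$?}
\medskip

The answer is no. A given set $C$ and a given point outside it are separated with a positive margin, so an error $\varepsilon\|h\|$ in the first-order expansion of the norm can be tolerated, and the point $w$ may change with $\varepsilon$. To measure such errors, put, for a Banach space $(Z,\|\cdot\|)$, $Z\neq\{0\}$, and $x,h\in Z$,
\[
\Delta_Z(x;h)=\|x+h\|+\|x-h\|-2\|x\|,\qquad r_Z(x)=\limsup_{h\to0}\frac{\Delta_Z(x;h)}{\|h\|}.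
\]
The triangle inequality gives $0\le\Delta_Z(x;h)\le2\|h\|$, so $0\le r_Z\le2$. The norm is Fr\'echet differentiable at $x$ if and only if $r_Z(x)=0$ (Lemma~\ref{lem:delta}). It is called \emph{rough} if $r_Z\ge\kappa$ on $Z$ for some constant $\kappa>0$. For a Banach space $(Y,|\cdot|)$, $Y\neq\{0\}$, consider the conditions
\begin{itemize}
\item[(R)] $r_Y(y)>0$ for every $y\in Y$;
\item[(R$'$)] for every $y\in Y$ there is $h\in Y$ with $\liminf_{s\to0^+}\Delta_Y(y;sh)/s>0$.
\end{itemize}
They say that $|\cdot|$ is nowhere Fr\'echet, respectively nowhere G\^ateaux, differentiable. For a set $\Gamma$, $c_0(\Gamma)$ is the space of functions $z\colon\Gamma\to\mathbb R$ such that $\{\gamma:|z_\gamma|>\delta\}$ is finite for every $\delta>0$, with the supremum norm. A subspace is \emph{$1$-complemented} if it is the range of a linear projection of norm at most $1$.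

\begin{theorem}\label{thm:main}
If $(Y,|\cdot|)$ satisfies \textup{(R)}, there are a set $\Gamma$ and an equivalent norm $\|\cdot\|$ on $X=Y\oplus c_0(\Gamma)$ such that
\begin{itemize}
\item[(i)] $(X,\|\cdot\|)$ has the MIP;
\item[(ii)] $\|\cdot\|$ is Fr\'echet differentiable at no point; if moreover \textup{(R$'$)} holds, $\|\cdot\|$ is G\^ateaux differentiable at no point;
\item[(iii)] $\|(y,0)\|=|y|\le\|(y,z)\|$ for all $(y,z)\in X$, so $Y$ is isometrically a $1$-complemented subspace of $X$.
\end{itemize}
\end{theorem}

The space $\ell_1$ satisfies (R), and $\ell_1(\Lambda)$ with $\Lambda$ uncountable satisfies (R) and (R$'$) (Example~\ref{ex:ellone}). So $Y=\ell_1$ answers the Question negatively, and $Y=\ell_1(\Lambda)$ gives an example without points of G\^ateaux differentiability. Such examples can contain any prescribed space.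

\begin{theorem}\label{thm:compl}
Every Banach space $V$ is isometric to a $1$-complemented subspace of a Banach space with the MIP whose norm is nowhere G\^ateaux differentiable (in particular nowhere Fr\'echet differentiable).
\end{theorem}

A Banach space is an \emph{Asplund space} if every continuous convex function on it is Fr\'echet differentiable on a dense $G_\delta$ set; it is a standard fact that this holds if and only if every separable subspace has separable dual. On an Asplund space, for instance a finite-dimensional one, every equivalent norm has points of Fr\'echet differentiability, so no counterexample lives there. For spaces of the form $Y\oplus c_0(\Gamma)$ this is the only obstruction.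

\begin{theorem}\label{thm:asplund}
For a Banach space $Y$ the following are equivalent:
\begin{itemize}
\item[(a)] $Y$ is not an Asplund space;
\item[(b)] for some set $\Gamma$, the space $Y\oplus c_0(\Gamma)$ has an equivalent norm with the MIP and without any point of Fr\'echet differentiability.
\end{itemize}
\end{theorem}

The last result is the part of the natural guess that survives.

\begin{proposition}\label{prop:rough}
If $(X,\|\cdot\|)$ has the MIP, then for every $\varepsilon>0$ there is $x\neq0$ with $r_X(x)\le\varepsilon$.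
\end{proposition}

Thus the MIP forces $\inf r_X=0$, and ``nowhere Fr\'echet differentiable'' in Theorem~\ref{thm:main} cannot be improved to ``rough''. The Question asks whether the infimum is attained, and by Theorem~\ref{thm:main} it need not be: $\varepsilon$ cannot be replaced by $0$.

Sections~\ref{sec:delta} and~\ref{sec:balls} reduce nondifferentiability and the MIP to two local conditions on the norm. Section~\ref{sec:one} shows how one new coordinate reconciles them for one functional, and Sections~\ref{sec:construction}--\ref{sec:local} do this for all functionals at once. Section~\ref{sec:rest} proves the remaining three results.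

\section{Second differences of a norm}\label{sec:delta}

\begin{lemma}\label{lem:delta}
Let $(Z,\|\cdot\|)$ be a Banach space, $Z\neq\{0\}$, and $x\in Z$. The norm is Fr\'echet differentiable at $x$ if and only if $r_Z(x)=0$. For each $h\in Z$ the limit $\lim_{s\to0^+}\Delta_Z(x;sh)/s$ exists, and the norm is G\^ateaux differentiable at $x$ if and only if this limit is $0$ for every $h$.
\end{lemma}

\begin{proof}
For every $\varphi\in Z^*$,
\[
\Delta_Z(x;h)=\bigl[\|x+h\|-\|x\|-\varphi(h)\bigr]+\bigl[\|x-h\|-\|x\|+\varphi(h)\bigr].
\]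
If $\varphi$ is the Fr\'echet derivative at $x$, both brackets are $o(\|h\|)$. Conversely, take $\varphi\in S_{Z^*}$ with $\varphi(x)=\|x\|$. Then $\|x\pm h\|\ge\varphi(x\pm h)=\|x\|\pm\varphi(h)$, so both brackets are nonnegative and each is at most $\Delta_Z(x;h)$; if $r_Z(x)=0$, then $\varphi$ is the derivative. With $sh$ in place of $h$ and $o(s)$ in place of $o(\|h\|)$, the same two arguments give the G\^ateaux statement. The limit exists because $s\mapsto\Delta_Z(x;sh)$ is convex, nonnegative and zero at $s=0$, so that $\Delta_Z(x;sh)/s$ is nondecreasing in $s>0$.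
\end{proof}

Since $\Delta_Z(0;h)=2\|h\|$, no norm on a nonzero space is differentiable at $0$ in either sense.

\begin{example}\label{ex:ellone}
Let $Y=\ell_1$ with unit vectors $e_k$, and let $y\in Y$, $s>0$. Since $|y_k+s|+|y_k-s|\ge2s$,
\[
\Delta_Y(y;se_k)=|y_k+s|+|y_k-s|-2|y_k|\ge2s-2|y_k|.
\]
Choosing $k$ with $|y_k|\le s/2$ gives $\Delta_Y(y;se_k)\ge s$. Hence $r_Y\ge1$ everywhere: the norm of $\ell_1$ is rough, and (R) holds. If $Y=\ell_1(\Lambda)$ with $\Lambda$ uncountable, every $y$ has countable support, so there is $k$ with $y_k=0$, and $\Delta_Y(y;se_k)=2s$ for all $s>0$. Both (R) and (R$'$) hold.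
\end{example}

The next lemma transfers nondifferentiability from $Y$ to a larger space. It suffices to touch the norm from below, at the given point, by a function that contains a positive multiple of $|y|$ as a summand; the multiple may depend on the point and may be very small.

\begin{lemma}\label{lem:touch}
Let $X=Y\oplus W$ carry a norm $\|\cdot\|$ with $\|(h,0)\|=|h|$ for $h\in Y$. Let $x_0=(y_0,z_0)\in X$. Suppose that $q(y,z)=\sigma(y,z)+\rho|y|$, with $\sigma$ a seminorm on $X$ and $\rho>0$, satisfies $q\le\|\cdot\|$ on $X$ and $q(x_0)=\|x_0\|$. Then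
\[
\Delta_X\bigl(x_0;(h,0)\bigr)\ge\rho\,\Delta_Y(y_0;h)\qquad(h\in Y).
\]
Consequently \textup{(R)} implies $r_X(x_0)\ge\rho\,r_Y(y_0)>0$, and \textup{(R$'$)} implies that $\|\cdot\|$ is not G\^ateaux differentiable at $x_0$.
\end{lemma}

\begin{proof}
Let $v=(h,0)$. Since $q\le\|\cdot\|$ with equality at $x_0$, and $\sigma(x_0+v)+\sigma(x_0-v)\ge2\sigma(x_0)$,
\[
\Delta_X(x_0;v)\ge q(x_0+v)+q(x_0-v)-2q(x_0)\ge\rho\,\Delta_Y(y_0;h).
\]
Dividing by $\|v\|=|h|$ and letting $h\to0$ gives the bound on $r_X(x_0)$. If $h$ is the direction given by (R$'$) at $y_0$, then $\liminf_{s\to0^+}\Delta_X(x_0;sv)/s>0$, and Lemma~\ref{lem:delta} applies.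
\end{proof}

\section{Separation by large balls}\label{sec:balls}

The computation with large balls in Section~\ref{sec:intro} needs only an upper estimate for the norm near $w$, and only up to a small error.

\begin{lemma}\label{lem:balls}
Let $X\neq\{0\}$. Suppose that for every $f\in S_{X^*}$ and $\varepsilon>0$ there are $w\neq0$ in $X$ and $\tau>0$ such that
\begin{equation}\label{eq:upper}
\|w-h\|\le\|w\|-f(h)+\varepsilon\|h\|\qquad\text{whenever }\|h\|<\tau .
\end{equation}
Then $X$ has the MIP.
\end{lemma}

\begin{proof}
The empty set is the intersection of two disjoint balls. Let $C\neq\emptyset$ be bounded, closed and convex, and let $x_0\notin C$. It suffices to find a closed ball that contains $C$ but not $x_0$. After a translation, $x_0=0$. The Hahn--Banach theorem gives $f\in S_{X^*}$ and $\alpha>0$ with $f\ge2\alpha$ on $C$. Let $M>0$ be such that $\|c\|\le M$ for $c\in C$, and take $w,\tau$ as in \eqref{eq:upper} for $\varepsilon=\alpha/M$. Choose $\lambda>M/\tau$ with $\lambda\|w\|>\alpha$. For $c\in C$ we have $\|c/\lambda\|<\tau$, hence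
\[
\|\lambda w-c\|=\lambda\,\|w-c/\lambda\|\le\lambda\|w\|-f(c)+\varepsilon\|c\|\le\lambda\|w\|-2\alpha+\alpha .
\]
So $C\subset B(\lambda w,\lambda\|w\|-\alpha)$, a ball of positive radius, and $0$ is not in this ball because its distance from the center is $\lambda\|w\|$.
\end{proof}

\begin{remark}\label{rem:known}
Suppose the norm is Fr\'echet differentiable at every nonzero point. Given $f$ and $\varepsilon$, the Bishop--Phelps theorem (the functionals that attain their norm are dense in $S_{X^*}$) gives $g\in S_{X^*}$ and $w$ with $\|g-f\|<\varepsilon/2$ and $g(w)=\|w\|=1$. By the proof of Lemma~\ref{lem:delta}, $g$ is the derivative at $w$, so \eqref{eq:upper} holds for small $\tau$. This recovers the known result quoted in Section~\ref{sec:intro}.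
\end{remark}

Adding \eqref{eq:upper} for $h$ and $-h$ gives $r_X(w)\le2\varepsilon$, while Lemma~\ref{lem:touch} gives $r_X(w)\ge\rho\,r_Y(y)$ at $w=(y,z)$. These are compatible if $\rho$ is small compared with $\varepsilon$. We therefore look for a norm that near suitable points has the form
\[
\|(y,z)\|=\Phi(y,z)+\rho|y|,
\]
with $\Phi$ a functional close to a prescribed $f$ and $\rho>0$ small.

\section{One new coordinate}\label{sec:one}

Fix $(Y,|\cdot|)$, a functional $u\in S_{Y^*}$ and $0<t\le\frac12$, and put $c=t/4$, $\rho=t/8$. We want the norm of $Y$ to stay as it is, so the points $w$ must lie outside $Y$. On $Y\oplus\mathbb R$ define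
\[
\|(y,s)\|=\max\bigl\{|y|,\ |s|+\tfrac12|y|,\ p(y,s)\bigr\},\qquad p(y,s)=\bigl|(1-c)u(y)+ts\bigr|+\rho|y|.
\]
Three properties are visible.

\emph{The seminorm $p$ is inactive on $Y$.} We have $p(y,0)\le(1-c+\rho)|y|\le|y|$, so $\|(y,0)\|=|y|$. This is why $u$ is shrunk by the factor $1-c$, with $c>\rho$.

\emph{The seminorm $p$ dominates near a point off $Y$.} Let $\Phi(y,s)=(1-c)u(y)+ts$. Choose $a\in Y$ with $|a|\le1$ and $(1-c)u(a)>1-\frac32c$, and let $w=(a,\frac12)$. The first two terms of the maximum are at most $1$ at $w$, while $\Phi(w)>1-\frac32c+\frac t2=1+\frac c2$. The gain $t/2$ from the new coordinate outweighs the loss $c$. By continuity, $\|(y,s)\|=\Phi(y,s)+\rho|y|$ near $w$. For small $h=(y_h,s_h)$ this gives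
\[
\|w-h\|\le\|w\|-\Phi(h)+\rho|y_h|\le\|w\|-u(y_h)+(c+t+\rho)\|h\|,
\]
because $|y_h|$ and $|s_h|$ are at most $\|h\|$. This is \eqref{eq:upper} for $f(y,s)=u(y)$, with $\varepsilon=c+t+\rho=\frac{11}8t$.

\emph{Each of the three terms is a seminorm plus a positive multiple of $|y|$.} At every point one of them equals the norm, so Lemma~\ref{lem:touch} applies everywhere. This is the reason for the summand $\frac12|y|$ in the second term: the norm $\max\{|y|,|s|\}$ equals $s$ near $(0,1)$ and is differentiable there.

Figure~\ref{fig:ball} shows the case $Y=\mathbb R$. For an example with (R), take $Y=\ell_1$, $u(y)=y_1$ and $a=e_1$. In $\ell_1$ itself $r_Y\ge1$, so \eqref{eq:upper} fails at every point when $\varepsilon<\frac12$. In $X=\ell_1\oplus\mathbb R$ the norm near $w=(e_1,\frac12)$ is $(1-c)y_1+ts+\rho\|y\|_1$. For small $h$ the linear part cancels, and $\Delta_X(w;h)=\rho\,\Delta_Y(e_1;y_h)\le2\rho\|h\|$, with equality for $h=(\delta e_2,0)$. So $r_X(w)=2\rho=t/4$, small but positive.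

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!20] (1,0.125)--(0.727,0.636)--(0,1)--(-1,0.5)--(-1,-0.125)--(-0.727,-0.636)--(0,-1)--(1,-0.5)--cycle;
\draw[dashed] (1,0.125)--(1,0.5)--(0.727,0.636);
\draw[dashed] (-1,-0.125)--(-1,-0.5)--(-0.727,-0.636);
\draw (0.727,0.636)--(0,1)--(-1,0.5)--(-1,-0.125);
\draw (-0.727,-0.636)--(0,-1)--(1,-0.5)--(1,0.125);
\draw[very thick] (1,0.125)--(0.727,0.636);
\draw[very thick] (-1,-0.125)--(-0.727,-0.636);
\draw[->] (-1.3,0)--(1.4,0) node[right]{$y$};
\draw[->] (0,-1.2)--(0,1.25) node[above]{$s$};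
\fill (1,0.5) circle (0.025) node[right]{$w=(1,\frac12)$};
\end{tikzpicture}
\caption{Shaded: the unit ball of $\max\{|y|,\ |s|+\frac12|y|,\ |\frac78y+\frac12s|+\frac1{16}|y|\}$ on $\mathbb R^2$, the case $Y=\mathbb R$, $u(y)=y$, $t=\frac12$. The first two terms define a hexagon. The third term cuts off the corners $\pm w$ (dashed); near $w$ the cut follows the line $\frac{15}{16}y+\frac12s=1$, which meets $y=1$ at $(1,\frac18)$ and $s=1-\frac12y$ at $(\frac8{11},\frac7{11})$. The ball still meets the $y$-axis in $[-1,1]$.}
\label{fig:ball}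
\end{figure}

One coordinate serves one functional at one scale $t$. Lemma~\ref{lem:balls} requires all functionals and arbitrarily small scales, and this raises three difficulties. First, every new coordinate creates new functionals, which need coordinates of their own; we add coordinates in countably many levels, and since finitely supported functions are dense in $c_0(\Gamma)^*=\ell_1(\Gamma)$, this reaches a dense set of functionals. Second, the norm becomes a supremum of infinitely many seminorms, and Lemma~\ref{lem:touch} needs the supremum to be attained. Third, the seminorms added later must not disturb the neighborhoods of the points $w$ found earlier. The last two difficulties are resolved by one estimate: a seminorm is inactive not only where its coordinate vanishes, but wherever its coordinate is below a fixed fraction of the norm.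

\section{The construction}\label{sec:construction}

Let $(Y,|\cdot|)$ satisfy (R). For $n\ge1$ put
\[
t_n=2^{-n},\qquad c_n=t_n/4,\qquad\rho_n=t_n/8 .
\]

\subsection*{The index set}
For a set $S$, let $c_{00}(S)$ be the space of finitely supported real functions on $S$. Define $E_n$ and $\Gamma_n$ recursively by
\[
\Gamma_{<n}=\bigcup_{m<n}\Gamma_m,\qquad E_n=Y^*\oplus c_{00}(\Gamma_{<n}),\qquad\Gamma_n=\{n\}\times(E_n\setminus\{0\}),
\]
so that $\Gamma_{<1}=\emptyset$ and $E_1=Y^*$. The sets $\Gamma_n$ are pairwise disjoint. Let $\Gamma=\bigcup_n\Gamma_n$ and $X=Y\oplus c_0(\Gamma)$, with elements $x=(y,z)$, and let $e_i\in c_0(\Gamma)$ be the unit vectors and $e_i^*(y,z)=z_i$. We identify $(g,\xi)\in E_n$ with the functional $(y,z)\mapsto g(y)+\sum_\gamma\xi_\gamma z_\gamma$. Then $E_1\subset E_2\subset\cdots$ are subspaces of $X^*=Y^*\oplus\ell_1(\Gamma)$. Every finite subset of $\Gamma$ lies in some $\Gamma_{<n}$, so $\bigcup_nE_n=Y^*\oplus c_{00}(\Gamma)$, which is norm dense in $X^*$. In words, level $n$ contains one new coordinate for each nonzero functional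 that involves only $y$ and finitely many coordinates of lower levels.

\subsection*{The norm}
Start from the equivalent norm
\[
\|x\|_0=\max\bigl\{|y|,\ \|z\|_\infty+\tfrac12|y|\bigr\},
\]
for which $|y|\le\|x\|_0$ and $\|z\|_\infty\le\|x\|_0$. Suppose an equivalent norm $\|\cdot\|_{n-1}\ge\|\cdot\|_0$ is defined, with dual norm $\|\cdot\|_{n-1}^*$. For $i=(n,u)\in\Gamma_n$ set
\[
f_i=(1-c_n)\frac{u}{\|u\|_{n-1}^*},\qquad p_i(x)=\bigl|f_i(x)+t_nz_i\bigr|+\rho_n|y|,
\]
\[
\|x\|_n=\max\Bigl\{\|x\|_{n-1},\ \sup_{i\in\Gamma_n}p_i(x)\Bigr\}.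
\]
This is the step of Section~\ref{sec:one}, performed for all $u\in E_n\setminus\{0\}$ at once, with $\|\cdot\|_{n-1}$ as the old norm. Since $f_i\in E_n$,
\begin{equation}\label{eq:depend}
\text{for } i\in\Gamma_n,\ p_i(y,z)\text{ depends only on }y,\ z_i\text{ and the }z_\gamma\text{ with }\gamma\in\Gamma_{<n}.
\end{equation}
Let $i\in\Gamma_n$. From $\|f_i\|_{n-1}^*=1-c_n$, $|y|\le\|x\|_{n-1}$ and $c_n-\rho_n=t_n/8$ we obtain
\begin{equation}\label{eq:basic}
p_i(x)\le\Bigl(1-\frac{t_n}8\Bigr)\|x\|_{n-1}+t_n|z_i| .
\end{equation}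
As $|z_i|\le\|x\|_{n-1}$, this shows that the supremum is finite and
\begin{equation}\label{eq:growth}
\|x\|_{n-1}\le\|x\|_n\le(1+t_n)\|x\|_{n-1},
\end{equation}
so $\|\cdot\|_n$ is an equivalent norm and the recursion continues. Define
\[
\|x\|=\sup_n\|x\|_n=\max\Bigl\{\|x\|_0,\ \sup_{i\in\Gamma}p_i(x)\Bigr\}.
\]
Since $\prod_n(1+2^{-n})\le\exp\bigl(\sum_n2^{-n}\bigr)=e$, we have $\|x\|_0\le\|x\|\le e\|x\|_0$, and $\|\cdot\|$ is an equivalent norm on $X$. Its dual norm is denoted by $\|\cdot\|^*$. Finally, \eqref{eq:basic} and $\|x\|_0\le\|x\|_{n-1}$ give the estimate announced in Section~\ref{sec:one}: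
\begin{equation}\label{eq:threshold}
i\in\Gamma_n,\quad|z_i|\le\tfrac18\|x\|_0\quad\Longrightarrow\quad p_i(x)\le\|x\|_{n-1}.
\end{equation}
The threshold $\frac18=(c_n-\rho_n)/t_n$ is the same on all levels, because $c_n$ and $\rho_n$ are proportional to $t_n$. Both uses of \eqref{eq:threshold} at points with $z\neq0$ depend on this.

\section{The norm is nowhere differentiable}\label{sec:nowhere}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iii)}]
If $z=0$, then \eqref{eq:threshold} applies to every $i$, so $\|(y,0)\|_n=\|(y,0)\|_{n-1}$ for all $n$, and $\|(y,0)\|=\|(y,0)\|_0=|y|$. For arbitrary $z$, $|y|\le\|(y,z)\|_0\le\|(y,z)\|$. Thus $(y,z)\mapsto(y,0)$ is a projection of norm $1$ onto an isometric copy of $Y$.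
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(ii)}]
The point $0$ was treated after Lemma~\ref{lem:delta}. Let $x=(y,z)\neq0$. The set
\[
F=\bigl\{i\in\Gamma:|z_i|>\tfrac18\|x\|_0\bigr\}
\]
is finite, because $z\in c_0(\Gamma)$ and $\|x\|_0>0$. By \eqref{eq:threshold}, $p_i(x)\le\|x\|_{n-1}$ for $i\in\Gamma_n\setminus F$, so $\|x\|_n$ is the largest of $\|x\|_{n-1}$ and the numbers $p_i(x)$, $i\in F\cap\Gamma_n$. By induction on $n$, $\|x\|$ is the largest of the finitely many numbers
\[
|y|,\qquad\|z\|_\infty+\tfrac12|y|,\qquad p_i(x)\quad(i\in F).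
\]
So $\|x\|=q(x)$, where $q$ is one of the corresponding functions on $X$. Each of them is at most $\|\cdot\|$ and is a seminorm plus $\rho|y|$, with $\rho=1$, $\rho=\frac12$ or $\rho=\rho_n$. By (iii), $\|(h,0)\|=|h|$. Lemma~\ref{lem:touch} and (R) give $r_X(x)>0$, so $\|\cdot\|$ is not Fr\'echet differentiable at $x$ by Lemma~\ref{lem:delta}. Under (R$'$), Lemma~\ref{lem:touch} excludes G\^ateaux differentiability at $x$.
\end{proof}

\section{The local form of the norm and the MIP}\label{sec:local}

\begin{lemma}\label{lem:local}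
Let $f\in X^*$ with $\|f\|^*=1$, and let $\varepsilon>0$. There are $n\ge1$, $i\in\Gamma_n$, $w\neq0$ in $X$ and $\tau>0$ such that, with $\Phi=f_i+t_ne_i^*$,
\[
\|\Phi-f\|^*+\rho_n<\varepsilon,
\]
and $\|x\|=\Phi(x)+\rho_n|y|$ for all $x=(y,z)$ with $\|x-w\|<\tau$.
\end{lemma}

\begin{proof}
We may assume $\varepsilon\le1$.

\emph{Step 1: choice of $n$ and $i$.} By density there are $n_0$ and $u\in E_{n_0}$ with $\|u-f\|^*<\varepsilon/4$; then $u\neq0$. Let $\hat u=u/\|u\|^*$. Since $\|\hat u-u\|^*=\bigl|1-\|u\|^*\bigr|\le\|f-u\|^*$, we have $\|\hat u-f\|^*<\varepsilon/2$. For each $n\ge n_0$ the pair $i=(n,u)$ belongs to $\Gamma_n$. The functional $f_i$ was normalized in $\|\cdot\|_{n-1}^*$, as $\|\cdot\|^*$ was not yet available, but the two norms are close for large $n$. Indeed, let $\pi_n=\prod_{m\ge n}(1+t_m)\le\exp(2^{1-n})$, so $\pi_n\to1$. By \eqref{eq:growth}, $\|\cdot\|_{n-1}\le\|\cdot\|\le\pi_n\|\cdot\|_{n-1}$, hence $\|u\|^*\le\|u\|_{n-1}^*\le\pi_n\|u\|^*$ and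
\[
\|f_i-\hat u\|^*=1-(1-c_n)\frac{\|u\|^*}{\|u\|_{n-1}^*}\le1-\frac{1-c_n}{\pi_n}\longrightarrow0 .
\]
Fix $n\ge n_0$ so large that $\|f_i-f\|^*<\varepsilon/2$ and $t_n+\rho_n<\varepsilon/2$. Since $|z_i|\le\|x\|$, we have $\|e_i^*\|^*\le1$, and therefore $\|\Phi-f\|^*+\rho_n<\varepsilon$.

\emph{Step 2: choice of $w$.} Since $\|f_i\|_{n-1}^*=1-c_n$, there is $a=(y',z')$ with $\|a\|_{n-1}\le1$ and $f_i(a)>1-\frac32c_n$. We want $p_i$ to be the only active seminorm of level $n$ or higher, so we remove the coordinates of $a$ on these levels: replace $z'$ by the function that equals $z'$ on $\Gamma_{<n}$ and $0$ elsewhere. This does not change $f_i(a)$, since $f_i\in E_n$; it does not change $p_j(a)$ for $j\in\Gamma_{<n}$, by \eqref{eq:depend}; and it does not increase $\|a\|_0$. As $\|a\|_{n-1}$ is the supremum of $\|a\|_0$ and these $p_j(a)$, still $\|a\|_{n-1}\le1$. Now switch on the coordinate $i$: put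
\[
w=\bigl(y',\,z'+\tfrac12e_i\bigr).
\]
Then $\|w\|_0\ge\frac12$, and the following hold.
\begin{itemize}
\item[(a)] $\|w\|_{n-1}\le1$. Since $i$ is outside the support of $z'$, $\|z'+\frac12e_i\|_\infty=\max\{\|z'\|_\infty,\frac12\}$. From $|y'|\le1$ and $\|z'\|_\infty+\frac12|y'|\le1$ we get $\max\{\|z'\|_\infty,\frac12\}+\frac12|y'|\le1$, so $\|w\|_0\le1$. For $j\in\Gamma_{<n}$, \eqref{eq:depend} gives $p_j(w)=p_j(a)\le1$.
\item[(b)] $p_j(w)\le1$ for $j\in\Gamma_n\setminus\{i\}$. The $j$-th coordinate of $w$ is $0$, so \eqref{eq:basic} and (a) apply.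
\item[(c)] $\Phi(w)=f_i(a)+\frac12t_n=f_i(a)+2c_n>1+\frac12c_n$.
\end{itemize}

\emph{Step 3: the norm $\|\cdot\|_n$ near $w$.} Let $N$ be the supremum of $\|\cdot\|_{n-1}$ and the $p_j$, $j\in\Gamma_n\setminus\{i\}$, so that $\|\cdot\|_n=\max\{N,p_i\}$ and $N(w)\le1$ by (a) and (b). The seminorm $N$ is bounded by $\|\cdot\|$, and $|\Phi|\le p_i\le\|\cdot\|$, so $N$ and $\Phi$ are $1$-Lipschitz for $\|\cdot\|$. Put $\tau=c_n/4$. If $\|x-w\|<\tau$, then
\[
N(x)<1+\tfrac14c_n<\Phi(x)\le p_i(x).
\]
Hence $\Phi(x)>0$ and $\|x\|_n=p_i(x)=\Phi(x)+\rho_n|y|$.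

\emph{Step 4: later levels do not matter.} Let $\|x-w\|<\tau$, and note that $\tau=t_n/16\le\frac1{32}$. For $j\in\Gamma_m$ with $m>n$, the $j$-th coordinate of $w$ is $0$, so $|z_j|\le\|x-w\|_0\le\|x-w\|<\frac1{32}$. On the other hand,
\[
\tfrac18\|x\|_0\ge\tfrac18\bigl(\|w\|_0-\|x-w\|_0\bigr)\ge\tfrac18\bigl(\tfrac12-\tfrac1{32}\bigr)=\tfrac{15}{256}>\tfrac1{32}.
\]
By \eqref{eq:threshold}, $p_j(x)\le\|x\|_{m-1}$. Thus $\|x\|_m=\|x\|_{m-1}$ for all $m>n$, and $\|x\|=\|x\|_n=\Phi(x)+\rho_n|y|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)}]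
Given $f$ with $\|f\|^*=1$ and $\varepsilon>0$, take $n,i,w,\tau,\Phi$ from Lemma~\ref{lem:local} and write $w=(y_w,z_w)$. Let $h=(y_h,z_h)$ with $\|h\|<\tau$. The formula of the lemma holds at $w-h$ and at $w$, and $|y_h|\le\|h\|$, so
\begin{align*}
\|w-h\|&=\Phi(w)-\Phi(h)+\rho_n|y_w-y_h|\le\|w\|-\Phi(h)+\rho_n|y_h|\\
&\le\|w\|-f(h)+\bigl(\|\Phi-f\|^*+\rho_n\bigr)\|h\|\le\|w\|-f(h)+\varepsilon\|h\|.
\end{align*}
This is \eqref{eq:upper}, and Lemma~\ref{lem:balls} gives the MIP. The proof of Theorem~\ref{thm:main} is complete.
\end{proof}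

\begin{remark}\label{rem:hyp}
Condition (R) enters only in the proof of (ii), and there some such hypothesis is needed. If $|\cdot|$ is Fr\'echet differentiable on a dense subset of $Y$, choose a point $y$ of this subset with $|y-y_w|<\tau$, for $w$ and $\tau$ as in Lemma~\ref{lem:local}. By (iii), $(y,z_w)$ is within $\tau$ of $w$, so near $(y,z_w)$ the constructed norm is $\Phi$ plus $\rho_n$ times the norm of the $Y$-component, and it is Fr\'echet differentiable at $(y,z_w)$.
\end{remark}

\section{Complemented subspaces, Asplund spaces and roughness}\label{sec:rest}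

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
The space $V$ need not satisfy (R$'$), so we first enlarge it. Let $\Lambda$ be uncountable and let $Y=V\oplus\ell_1(\Lambda)$ with the norm $|(v,l)|=\|v\|_V+\|l\|_1$. Given $(v,l)\in Y$, choose $k\in\Lambda$ outside the countable support of $l$, and let $h=(0,e_k)$. Then $|(v,l)\pm sh|=|(v,l)|+s$ for $s>0$, so $\Delta_Y((v,l);sh)=2s=2|sh|$. Hence (R) and (R$'$) hold, and Theorem~\ref{thm:main} gives a space $X$ with the MIP whose norm is nowhere G\^ateaux differentiable. The map $(v,l)\mapsto(v,0)$ is a projection of norm at most $1$ of $Y$ onto an isometric copy of $V$. Composing it with the projection of $X$ onto $Y$ from Theorem~\ref{thm:main}(iii) shows that $V$ is $1$-complemented in $X$.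
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asplund}]
(a)$\Rightarrow$(b). A Banach space that is not Asplund admits an equivalent rough norm (Leach--Whitfield 1972, John--Zizler; see \cite[Ch.~I.5]{DGZ}). A rough norm satisfies (R), so Theorem~\ref{thm:main} applies to $Y$ with this norm. Renorming $Y$ does not change which norms on $Y\oplus c_0(\Gamma)$ are equivalent, and (b) follows.

(b)$\Rightarrow$(a). Suppose $Y$ is Asplund, and let $\Gamma$ be any set. Let $W\subset Y\oplus c_0(\Gamma)$ be a separable subspace with a dense sequence $(y_k,z_k)$. Let $Y_0$ be the closed linear span of the $y_k$, and let $\Gamma_0$ be the union of the supports of the $z_k$. Each support is the union of the finite sets $\{\gamma:|(z_k)_\gamma|>1/m\}$, so $\Gamma_0$ is countable. The closed subspace $Y_0\oplus c_0(\Gamma_0)$ contains $W$, and its dual $Y_0^*\oplus\ell_1(\Gamma_0)$ is separable because $Y$ is Asplund and $Y_0$ is separable. By the Hahn--Banach theorem, restriction maps this dual onto $W^*$, so $W^*$ is separable. Hence $Y\oplus c_0(\Gamma)$ is Asplund,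 and every equivalent norm on it, being a continuous convex function, is Fr\'echet differentiable on a dense $G_\delta$ set. So (b) fails.
\end{proof}

For Proposition~\ref{prop:rough} we use a dual description of the MIP. A \emph{weak$^*$ slice} of $B_{X^*}$ is a nonempty set of the form $\{\varphi\in B_{X^*}:\varphi(x)>\beta\}$ with $x\in X$, $\beta\in\mathbb R$. A point of $B_{X^*}$ is \emph{weak$^*$-denting} if it lies in weak$^*$ slices of arbitrarily small norm diameter. By the theorem of Giles, Gregory and Sims \cite{GGS}, $X$ has the MIP if and only if the weak$^*$-denting points of $B_{X^*}$ are norm dense in $S_{X^*}$. A slice of small diameter determined by $x$ is useful because the norming functionals of all points near $x$ fall into it.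

\begin{proof}[Proof of Proposition~\ref{prop:rough}]
We may assume $\varepsilon<1$. Since $S_{X^*}\neq\emptyset$, a weak$^*$-denting point exists, so there are $x\in X$ and $\beta\in\mathbb R$ such that $S=\{\varphi\in B_{X^*}:\varphi(x)>\beta\}$ is nonempty of diameter less than $\varepsilon$. If $x$ were $0$, then $S\neq\emptyset$ would force $\beta<0$ and $S=B_{X^*}$, of diameter $2$; so $x\neq0$. Also $\beta<\|x\|$, since $S\neq\emptyset$. Let $2\|h\|<\|x\|-\beta$, and take $\varphi_+,\varphi_-\in S_{X^*}$ with $\varphi_\pm(x\pm h)=\|x\pm h\|$. Then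
\[
\varphi_\pm(x)=\|x\pm h\|\mp\varphi_\pm(h)\ge\|x\|-2\|h\|>\beta,
\]
so $\varphi_\pm\in S$ and $\|\varphi_+-\varphi_-\|<\varepsilon$. Therefore
\[
\Delta_X(x;h)=\bigl[\varphi_+(x)+\varphi_-(x)-2\|x\|\bigr]+(\varphi_+-\varphi_-)(h)\le\varepsilon\|h\|,
\]
because the bracket is at most $0$. Hence $r_X(x)\le\varepsilon$.
\end{proof}

By Example~\ref{ex:ellone} and Proposition~\ref{prop:rough}, $\ell_1$ with its usual norm does not have the MIP, although it is a $1$-complemented subspace of the space that Theorem~\ref{thm:main} builds from it. In that space the points with small $r_X$ lie off the subspace: Lemma~\ref{lem:touch} with $q(y,z)=|y|$ gives $r_X\ge1$ at every point $(y,0)$, while at the points $w$ of Lemma~\ref{lem:local} the local formula gives $0<r_X(w)\le2\rho_n$.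

\begin{thebibliography}{9}

\bibitem{DGZ}
Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{GGS}
Giles, Gregory and Sims, Bull. Austral. Math. Soc. 18 (1978).

\bibitem{problem}
\emph{Renorming of Banach Spaces with MIP and MIP},
\texttt{https://mail.ijrrjournal.com/\allowbreak IJRR\_Vol.3\_Issue.11\_Nov2016/\allowbreak IJRR0010.pdf}.

\end{thebibliography}
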